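\title{A Banach space uniformly homeomorphic to a subspace of $\ell_1$ that does not embed into $\ell_1$}

\begin{abstract}
We construct a Banach space $Z$ that is uniformly homeomorphic to a closed subspace of $\ell_1$ but is not linearly isomorphic to any subspace of $\ell_1$; in fact $Z$ fails the Radon--Nikod\'ym property. The homeomorphism and its inverse can be given moduli of continuity $O(\omega(t))$ for any nondecreasing $\omega$ with $\omega(t)/t\to\infty$ as $t\to0$, and this condition on $\omega$ is necessary. The space comes from an increasing chain of finite-dimensional subspaces $X_k$ of $L_1$ in which each element of $X_k$ splits, nonlinearly but almost additively, into an element of $X_{k-1}$ and a function that is small in measure.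
\end{abstract}

\section{Introduction}\label{sec:intro}

Two Banach spaces are \emph{uniformly homeomorphic} if there is a bijection between them that is uniformly continuous and has a uniformly continuous inverse; they are \emph{Lipschitz isomorphic} if the bijection and its inverse can be taken Lipschitz. A space $X$ \emph{embeds linearly} into $V$ if there is a bounded linear $T\colon X\to V$ with $\|Tx\|\ge c\|x\|$ for some $c>0$. The following problem is posed in \cite{UH}.

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a Banach space that is uniformly homeomorphic to a closed linear subspace of $\ell_1$. Must $X$ embed linearly into $\ell_1$?}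
\medskip

Such an $X$ is known to resemble a subspace of $\ell_1$ closely. A Banach space has the \emph{strong Schur property} if there is $K\ge1$ such that, for every $\delta>0$, every sequence $(x_n)$ in the unit ball with $\|x_m-x_n\|\ge\delta$ for $m\ne n$ has a subsequence $(x_{n_j})$ with
\[
\Big\|\sum_{j=1}^k a_jx_{n_j}\Big\|\ge K^{-1}\delta\sum_{j=1}^k|a_j|
\]
for all $k$ and all scalars $a_1,\dots,a_k$. The known facts are these.
\begin{enumerate}
\item[(K1)] If $X$ is uniformly homeomorphic to a subspace of $\ell_1$, then $X$ embeds linearly into $L_1$.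
\item[(K2)] Such an $X$ has the strong Schur property.
\item[(K3)] If $X$ is Lipschitz isomorphic to a subspace of $\ell_1$, then $X$ embeds linearly into $\ell_1$.
\end{enumerate}
Fact (K2) removes the first candidates that (K1) leaves. For $1<p<\infty$ the unit vectors of $\ell_p$ are $1$-separated and any $k$ of them have a sum of norm $k^{1/p}$; the Rademacher functions in $L_1[0,1]$ are $1$-separated and any $k$ of them have a sum of norm at most $\sqrt k$. So neither $\ell_p$ nor $L_1[0,1]$ has the strong Schur property. Moreover, a uniformly continuous map between normed spaces is Lipschitz for distances above any fixed threshold (Lemma~\ref{lem:segments}), so a uniform homeomorphism differs from a Lipschitz isomorphism only at small distances. In view of (K3) one would guess that the answer is yes. It is no, and the linear property that separates the two spaces is the Radon--Nikod\'ym property (RNP), recalled in Section~\ref{sec:tools}.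

\begin{theorem}\label{thm:A}
There are a closed subspace $X$ of $L_1$ of a probability space that fails the RNP and does not embed linearly into $\ell_1$, a Banach space $Y$ isomorphic to a closed subspace of $\ell_1$, a bounded linear surjection $Q\colon Y\to X$, and a uniformly continuous map $F\colon X\to Y$ with $QF=\mathrm{id}_X$. Consequently $Z=X\oplus_1\ker Q$ is uniformly homeomorphic to $Y$, hence to a closed subspace of $\ell_1$, but does not embed linearly into $\ell_1$, nor into any space with the RNP.
\end{theorem}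

The second theorem says how close to Lipschitz such a homeomorphism can be. The \emph{modulus of continuity} of a map $f$ between normed spaces is
\[
\omega_f(t)=\sup\{\|f(a)-f(b)\|:\|a-b\|\le t\}.
\]

\begin{theorem}\label{thm:B}
Let $\omega\colon(0,1]\to(0,\infty)$ be nondecreasing. The following are equivalent.
\begin{enumerate}
\item[(1)] There are a Banach space $Z$ that does not embed linearly into $\ell_1$, a closed subspace $W$ of $\ell_1$, a bijection $H\colon Z\to W$, and constants $C>0$, $t_0\in(0,1]$ such that $\omega_H(t)\le C\omega(t)$ and $\omega_{H^{-1}}(t)\le C\omega(t)$ for $0<t\le t_0$.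
\item[(2)] $\omega(t)/t\to\infty$ as $t\to0$.
\end{enumerate}
\end{theorem}

For example, $\omega(t)=t\log(e/t)$ is nondecreasing on $(0,1]$ and satisfies (2). Thus (K3) fails as soon as the Lipschitz condition is relaxed at all.

The proof of Theorem~\ref{thm:A} does not use (K1)--(K3), and the proof of Theorem~\ref{thm:B} uses only (K3), in the implication (1)$\Rightarrow$(2). Section~\ref{sec:tools} reduces Theorem~\ref{thm:A} to a construction in $L_1$, and Section~\ref{sec:onestep} shows one step of that construction on two-valued random variables. The step is carried out in Sections~\ref{sec:needles} and~\ref{sec:split}, iterated in Sections~\ref{sec:spaces} and~\ref{sec:sections}, and glued over scales in Section~\ref{sec:gluing}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:sharp}.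

The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$; the proofs are the same in both cases. We write $\mathbb P$ and $\mathbb E$ for probability and expectation, $\mathbb E[\xi;A]=\mathbb E(\xi 1_A)$, and $\|g\|=\mathbb E|g|$ for the norm of $L_1$. The space $(\bigoplus_kX_k)_{\ell_1}$ consists of the sequences $(y_k)$ with $y_k\in X_k$ and $\|(y_k)\|=\sum_k\|y_k\|<\infty$; for two summands we write $\oplus_1$.

\section{Moduli, sections and martingales}\label{sec:tools}

\begin{lemma}\label{lem:segments}
Let $f$ be a map between normed spaces and let $t>0$. Then $\|f(a)-f(b)\|\le\lceil\|a-b\|/t\rceil\,\omega_f(t)$ for all $a\ne b$. In particular $\omega_f(2t)\le2\omega_f(t)$, and $\|f(a)-f(b)\|\le 2t^{-1}\omega_f(t)\|a-b\|$ whenever $\|a-b\|\ge t$.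
\end{lemma}

\begin{proof}
Divide the segment $[a,b]$ into $\lceil\|a-b\|/t\rceil$ equal parts; each has length at most $t$. For the last claim use $\lceil u\rceil\le2u$ for $u\ge1$.
\end{proof}

A \emph{section} of a linear map $Q\colon Y\to X$ is a map $F\colon X\to Y$, not necessarily linear, with $QF=\mathrm{id}_X$. A section turns $Y$ into a product.

\begin{lemma}\label{lem:section}
Let $Q\colon Y\to X$ be a linear map between Banach spaces with $\|Q\|\le1$, let $F$ be a section of $Q$, and let $Z=X\oplus_1\ker Q$. Then $H\colon Z\to Y$, $H(x,z)=F(x)+z$, is a bijection, and $\omega_H(t)\le\omega_F(t)+t$ and $\omega_{H^{-1}}(t)\le\omega_F(t)+2t$.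
\end{lemma}

\begin{proof}
Since $QH(x,z)=x$, the map $y\mapsto(Qy,\,y-F(Qy))$, which takes values in $Z$, is a two-sided inverse of $H$. If $\|x-x'\|+\|z-z'\|\le t$, then $\|H(x,z)-H(x',z')\|\le\omega_F(t)+t$. If $\|y-y'\|\le t$, then $\|Qy-Qy'\|\le t$, so the first coordinates of $H^{-1}(y)$ and $H^{-1}(y')$ differ by at most $t$ and the second by at most $t+\omega_F(t)$.
\end{proof}

The space $Z$ contains $X$ isometrically. So we need a space $X$ that does not embed into $\ell_1$, and a quotient map onto $X$ from a subspace of $\ell_1$ with a uniformly continuous section. The next two lemmas supply the subspace of $\ell_1$ and the obstruction to embedding.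

\begin{lemma}\label{lem:sum}
Let $X_0,X_1,\dots$ be nonzero finite-dimensional subspaces of $L_1$ of a probability space, and let $Y=(\bigoplus_kX_k)_{\ell_1}$. There is a linear map $U\colon Y\to\ell_1$ with closed range and $\frac12\|y\|\le\|Uy\|\le\|y\|$.
\end{lemma}

\begin{proof}
Fix $k$. The unit sphere of $X_k$ is compact; let $x_1,\dots,x_q$ be a $\frac18$-net in it. Choose simple functions $\sigma_i$ with $\|x_i-\sigma_i\|\le\frac1{16}$, let $\mathcal A$ be the finite $\sigma$-field that they generate, and let $\mathcal E$ be the conditional expectation onto $\mathcal A$, a linear contraction of $L_1$ that fixes each $\sigma_i$. Then $\|x_i-\mathcal Ex_i\|\le\|x_i-\sigma_i\|+\|\mathcal E(\sigma_i-x_i)\|\le\frac18$. If $x\in X_k$ is a unit vector and $\|x-x_i\|\le\frac18$, then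
\[
\|x-\mathcal Ex\|\le\|x-x_i\|+\|x_i-\mathcal Ex_i\|+\|\mathcal E(x_i-x)\|\le\tfrac38 .
\]
Hence $\frac12\|x\|\le\|\mathcal Ex\|\le\|x\|$ on $X_k$. If $A_1,\dots,A_N$ are the atoms of $\mathcal A$ of positive probability, then $\sum_ic_i1_{A_i}\mapsto(c_i\mathbb P(A_i))_i$ is an isometry of the $\mathcal A$-measurable functions onto $\ell_1^{N}$. This embeds $X_k$ into some $\ell_1^{N_k}$, and the $\ell_1$-sum of these embeddings maps $Y$ into $(\bigoplus_k\ell_1^{N_k})_{\ell_1}=\ell_1$ with the stated bounds. The range is closed because $Y$ is complete and $U$ is bounded below.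
\end{proof}

A Banach space $V$ has the \emph{Radon--Nikod\'ym property} if for every finite measure space $(\Sigma,\mathcal F,\mu)$, every countably additive $\nu\colon\mathcal F\to V$ of bounded variation that vanishes on $\mu$-null sets has the form $\nu(A)=\int_Ah\,d\mu$ with a Bochner integrable $h$. We use only one consequence: in a space with the RNP, every bounded martingale converges almost everywhere \cite[Ch.~V]{DU}. Our martingales are elementary. The $\sigma$-fields $\mathcal F_0\subset\mathcal F_1\subset\cdots$ are finite, $M_k$ is constant on the atoms of $\mathcal F_k$, and the average of $M_k$ over an atom of $\mathcal F_{k-1}$ is the value of $M_{k-1}$ there. A linear map sends such a martingale to another one.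

\begin{lemma}\label{lem:mart}
Let $X$ be a Banach space and $(M_k)_{k\ge0}$ an $X$-valued martingale on a probability space $(\Sigma,\mu)$, adapted to finite $\sigma$-fields $\mathcal F_k$, with $\|M_k\|\le2$ and $\|M_k-M_{k-1}\|\ge\frac12$ everywhere. Then $X$ embeds linearly neither into a space with the RNP nor into $\ell_1$. In particular $X$ fails the RNP.
\end{lemma}

\begin{proof}
Let $T\colon X\to V$ be bounded and linear with $\|Tx\|\ge c\|x\|$, $c>0$. Then $(TM_k)$ is a martingale bounded by $2\|T\|$, and $\|TM_k-TM_{k-1}\|\ge c/2$ everywhere. It converges nowhere, so $V$ fails the RNP.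

For $V=\ell_1$ we argue directly. The $j$th coordinates $m_k(j)$ of $TM_k$ form a bounded scalar martingale. By the martingale convergence theorem $m_k(j)$ converges, almost everywhere and in $L_1(\mu)$, to some $m(j)$, and $m_k(j)=\mathbb E[m(j)\mid\mathcal F_k]$; thus $\mathbb E|m_k(j)|\le\mathbb E|m(j)|$. By Fatou's lemma, $\sum_j|m(j)|\le\liminf_k\|TM_k\|\le2\|T\|$ almost everywhere, so $\sum_j\mathbb E|m(j)|<\infty$. For every $N$,
\[
\mathbb E\sum_j|m_k(j)-m(j)|\le\sum_{j\le N}\mathbb E|m_k(j)-m(j)|+2\sum_{j>N}\mathbb E|m(j)| .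
\]
The second sum is small for large $N$, and for fixed $N$ the first tends to $0$ as $k\to\infty$. So the left side tends to $0$, which gives $\mathbb E\|TM_k-TM_{k-1}\|\to0$. This contradicts the lower bound $c/2$.
\end{proof}

\section{One step of the construction}\label{sec:onestep}

Let $X_0\subset X_1\subset\cdots$ be finite-dimensional subspaces of $L_1$, let $X$ be the closure of their union, let $Y$ be their $\ell_1$-sum and let $Q(y_k)=\sum_ky_k$. By Lemma~\ref{lem:sum}, $Y$ always embeds into $\ell_1$. A section of $Q$ is a rule that expands each $x\in X$ as an absolutely convergent series $x=\sum_ky_k$ with $y_k\in X_k$.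

The naive rule puts $x\in X_k\setminus X_{k-1}$ whole into place $k$. It is discontinuous: a nearby point $x'\in X_{k-1}$ goes to an earlier place, and the two images are at distance $\|x\|+\|x'\|$. A better rule takes a map $\Phi_k\colon X_k\to X_{k-1}$ that fixes $X_{k-1}$, leaves $\Psi_k(x)=x-\Phi_k(x)$ in place $k$, and passes $\Phi_k(x)$ down to be treated by $\Phi_{k-1}$. One step replaces the distance $\|x-x'\|$ by
\begin{equation}\label{eq:cost}
\|\Phi_k(x)-\Phi_k(x')\|+\|\Psi_k(x)-\Psi_k(x')\|,
\end{equation}
and since there are infinitely many steps, a bound by a fixed multiple of $\|x-x'\|$ is of no use alone. We need \eqref{eq:cost} to exceed $\|x-x'\|$ by a summable error, as it would if $X_k$ were almost an $\ell_1$-sum of $X_{k-1}$ and a complement. In $L_1$ this happens when two functions carry their norms on almost disjoint sets.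

\begin{example}[one spike]\label{ex:one}
Let $0<\theta<\frac12$, $\mathbb P(A)=\theta$, $\xi=\theta^{-1}1_A$, so $\|\xi\|=1$. Take $X_0=\mathbb K$, the constants, and $X_1=\operatorname{span}\{1,\xi\}$. For $x=b+a\xi$,
\[
\|x\|=(1-\theta)|b|+|a+\theta b|\ge|b|+|a|-2\theta|b| .
\]
Put $\Phi(x)=b$, the value that $x$ takes with probability $1-\theta$. Since $|b|\le\|x\|/(1-\theta)\le2\|x\|$, we get $|\Phi(x)|+\|x-\Phi(x)\|\le(1+4\theta)\|x\|$. The constant $b$ spreads its norm over the whole space, and the remainder $a\xi$ lives on a small set. The expectation $\mathbb Ex=a+b$ also fixes $X_0$ but is the wrong choice: $|\mathbb E\xi|+\|\xi-\mathbb E\xi\|=1+2(1-\theta)$.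
\end{example}

Here $\Phi$ is linear. If this happened at every step, with summable errors, the section would be linear and bounded, and $X$ would embed into $Y$. To use Lemma~\ref{lem:mart} we want the opposite: the vector $1$ should be an average of vectors of norm about $1$ that stay far from $1$, since such vectors are the values of one martingale step. Averages of many independent spikes do this.

\begin{example}[many spikes]\label{ex:many}
Let $\xi_1,\dots,\xi_n$ be independent copies of the spike $\xi$, with events $A_i$, and let $\bar\xi=\frac1n\sum_i\xi_i$. If $n\theta$ is small, every $b+\sum_ia_i\xi_i$ equals $b$ off a set of probability at most $n\theta$; the typical value is again a linear functional, and $\|\bar\xi-1\|\ge1-n\theta$. If $n\theta$ is large, then $\|\bar\xi-1\|^2\le\operatorname{Var}\bar\xi\le1/(n\theta)$ is small, while $\|\xi_i-1\|\ge1-\theta$. Now each $\xi_i$ has typical value $0$ and their average has typical value $1$, so the typical value is no longer linear, as desired. But some elements of the span have no typical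 value. Let $\theta=1/m$ with an integer $3\le m\le n$, and let $S=\frac1m\sum_{i\le m}\xi_i$, the number of the events $A_1,\dots,A_m$ that occur. Then $\|S\|=1$ and
\[
\mathbb P(S=1)=(1-\tfrac1m)^{m-1}\ge(1-\tfrac1m)^m=\mathbb P(S=0)\ge\tfrac14 ,
\]
so $\mathbb P(|S-c|\ge\frac12)\ge\frac14$ for every constant $c$.
\end{example}

What we want, then, is a finite-dimensional $G\ni1$ in which $1$ is an average of far-away vectors and yet \emph{every} element has a typical value. The typical value then has to be almost additive on two terms, which is all that \eqref{eq:cost} requires. Indeed, if $x$, $x'$ and $x-x'$ are within $\varepsilon$ of constants $c$, $c'$, $c''$ off sets of probability less than $\frac13$, then at a point outside all three sets we read off $|c-c'-c''|\le3\varepsilon$. Over $n$ terms these errors add up, which leaves room for the nonlinearity seen in Example~\ref{ex:many}. This is the shape of a Roberts-type ``needle point'' construction.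

\section{Spaces in which every function is nearly constant in measure}\label{sec:needles}

\begin{lemma}\label{lem:needle}
Let $0<\delta\le\frac14$. There are a probability space $(\Omega,\mathbb P)$ and a finite-dimensional subspace $G\subset L_1(\Omega)$ with $1\in G$ such that
\begin{enumerate}
\item[(a)] for every $g\in G$ with $\|g\|\le1$ there is $c\in\mathbb K$ with $\mathbb P(|g-c|>\delta)\le\delta$;
\item[(b)] there are $g_1,\dots,g_n\in G$ with $\frac1n\sum_ig_i=1$, $\;1\le\|g_i\|\le1+\delta$ and $\|g_i-1\|\ge\frac12$.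
\end{enumerate}
\end{lemma}

Example~\ref{ex:many} fails (a) because the spike carries all its mass at the single height $1/\theta$, and the coefficient $1/m$ brings that height to the scale of $\|S\|$. The remedy is a variable $\xi$ for which no height carries much of the mass: with
\[
\alpha(s)=\mathbb P(\xi>s),\qquad\beta(s)=\mathbb E[\xi;\xi>s],
\]
the quantity $s\alpha(s)$, which measures the mass at heights comparable to $s$, should be a small fraction of the mass $\beta(s)$ above $s$, for every $s$. (For the spike, $s\alpha(s)/\beta(s)=s\theta\to1$ as $s\uparrow1/\theta$.) A power tail of exponent slightly above $1$ has this property.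

\begin{proof}
Put $\tau=\delta/4\le\frac1{16}$ and $\theta=\tau^2$. Let $\xi\ge0$ have density $\theta u^{-2-\theta}$ on $[1,\infty)$, of total mass $\theta/(1+\theta)<1$, and the remaining mass at $0$. Then
\[
\alpha(s)=\frac{\theta}{1+\theta}\,s^{-1-\theta},\quad\beta(s)=s^{-\theta}\quad(s\ge1);\qquad
\alpha(s)=\frac{\theta}{1+\theta},\quad\beta(s)=1\quad(0\le s<1).
\]
So $\mathbb E\xi=1$, the function $\alpha$ is continuous, and for all $s>0$
\begin{equation}\label{eq:tails}
s\,\alpha(s)\le\theta\,\beta(s),\qquad\mathbb E[\xi^2;\xi\le s]\le2s^2\alpha(s).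
\end{equation}
The first inequality is read off the formulas. In the second the left side is $0$ for $s<1$, and for $s\ge1$ it equals $\theta\int_1^su^{-\theta}\,du\le\frac{\theta}{1-\theta}s^{1-\theta}=\frac{1+\theta}{1-\theta}s^2\alpha(s)$, where $\frac{1+\theta}{1-\theta}\le2$ as $\theta\le\frac13$.

Let $\xi_1,\xi_2,\dots$ be independent copies of $\xi$.

\medskip
\noindent\emph{Claim. For all $n$ and all scalars $b,a_1,\dots,a_n$, the variable $S=b+\sum_{i\le n}a_i\xi_i$ admits $c\in\mathbb K$ with $\mathbb P(|S-c|>\delta\,\mathbb E|S|)\le\delta$.}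
\medskip

We cut the terms at a level $t$ that is exceeded with total probability $\tau$. The second inequality in \eqref{eq:tails} makes the parts below $t$ concentrate within $t$ of their mean, and the first shows that the rare parts above $t$ carry a mass of order $t/\tau$, so that $t$ is small compared with $\mathbb E|S|$.

Discard the indices with $a_i=0$ and let $N(t)=\sum_i\alpha(t/|a_i|)$ for $t>0$. This function is continuous, equal to the constant $N_0=\sum_i\mathbb P(\xi_i>0)$ for small $t$, and tends to $0$ at infinity. If $N_0<\tau$ (this includes the case where no index remains), then $\mathbb P(S\ne b)<\tau\le\delta$ and $c=b$ works. Otherwise there is $t>0$ with $N(t)=\tau$. Put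
\[
B_i=\{|a_i|\xi_i>t\},\qquad\eta_i=a_i\xi_i1_{B_i^c},\qquad c=b+\sum_i\mathbb E\eta_i .
\]
Then $\mathbb P(B_i)=\alpha(t/|a_i|)$ and $\sum_i\mathbb P(B_i)=\tau$.

\emph{Concentration.} By \eqref{eq:tails} with $s=t/|a_i|$ we have $\operatorname{Var}\eta_i\le\mathbb E|\eta_i|^2\le2t^2\,\mathbb P(B_i)$. By independence and Chebyshev's inequality, for every set $I$ of indices,
\begin{equation}\label{eq:cheb}
\mathbb P\Big(\Big|\sum_{i\in I}(\eta_i-\mathbb E\eta_i)\Big|>t\Big)\le2\tau .
\end{equation}
Off $\bigcup_iB_i$ we have $S-c=\sum_i(\eta_i-\mathbb E\eta_i)$, so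
\begin{equation}\label{eq:conc}
\mathbb P(|S-c|>t)\le3\tau\le\tfrac12 .
\end{equation}
Thus $|S|\ge|c|-t$ with probability at least $\frac12$, whence $|c|\le2\,\mathbb E|S|+t$.

\emph{The level $t$ is small.} To see the mass of $a_i\xi_i$ on $B_i$ in $\mathbb E|S|$, we restrict to an event on which the other terms cannot cancel it:
\[
C_i=\bigcap_{j\ne i}B_j^c\;\cap\;\Big\{\Big|\sum_{j\ne i}(\eta_j-\mathbb E\eta_j)\Big|\le t\Big\}.
\]
The event $C_i$ is independent of $\xi_i$, and $\mathbb P(C_i)\ge1-3\tau\ge\frac12$ by \eqref{eq:cheb}. The events $B_i\cap C_i$ are pairwise disjoint, because $C_i\subset B_j^c$ for $j\ne i$. On $C_i$,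
\[
S=a_i\xi_i+c-\mathbb E\eta_i+\sum_{j\ne i}(\eta_j-\mathbb E\eta_j),
\]
and $|\mathbb E\eta_i|\le t$, so $|S|\ge|a_i|\xi_i-|c|-2t$. By independence and \eqref{eq:tails},
\[
\mathbb E[|a_i|\xi_i;B_i\cap C_i]=|a_i|\,\beta(t/|a_i|)\,\mathbb P(C_i)\ge\frac{t}{2\theta}\,\mathbb P(B_i).
\]
Summing over $i$ and using $\sum_i\mathbb P(B_i)=\tau$, $\theta=\tau^2$ and the bound on $|c|$,
\[
\mathbb E|S|\ge\frac{t}{2\tau}-\tau(|c|+2t)\ge\frac{t}{2\tau}-\tau\,(2\,\mathbb E|S|+3t).
\]
Since $\frac1{4\tau}\ge4\ge\frac12+3\tau$, we have $\frac1{2\tau}-3\tau\ge\frac1{4\tau}+\frac12=\frac{1+2\tau}{4\tau}$. Therefore $(1+2\tau)\,\mathbb E|S|\ge t\,\frac{1+2\tau}{4\tau}$, that is, $t\le4\tau\,\mathbb E|S|=\delta\,\mathbb E|S|$. With \eqref{eq:conc} and $3\tau\le\delta$ this proves the claim.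

The claim holds for every $n$, so we may take $n$ as large as (b) needs. Let $r=1-\frac1n\sum_{i\le n}\xi_i$. Splitting each $\xi_i$ at a height $s$ and bounding the centered lower parts in $L_2$ and the centered upper parts in $L_1$ gives $\|r\|\le s/\sqrt n+2\beta(s)$. As $\beta(s)\to0$, we can choose $s$ and then $n$ so that $\|r\|\le\delta$. Let $G=\operatorname{span}\{1,\xi_1,\dots,\xi_n\}$ and $g_i=\xi_i+r\in G$. The claim gives (a). For (b), $\frac1n\sum_ig_i=1$ by the definition of $r$; $\|g_i\|\ge\mathbb Eg_i=1$ because $\mathbb Er=0$; $\|g_i\|\le1+\delta$; and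
\[
\|g_i-1\|\ge\|\xi_i-1\|-\delta\ge\mathbb P(\xi_i=0)-\delta\ge1-\theta-\delta\ge\tfrac12 .\qedhere
\]
\end{proof}

\section{Almost additive splittings}\label{sec:split}

To iterate, we need the step from $\mathbb K$ to $G$ with $\mathbb K$ replaced by a finite-dimensional normed space $E$. For $G\subset L_1(\Omega,\mathbb P)$ let $E\otimes G$ be the span of the functions $\zeta\mapsto g(\zeta)e$ on $\Omega$, with $e\in E$, $g\in G$, under the norm $\|x\|=\mathbb E\|x(\cdot)\|_E$ of $L_1(\mathbb P;E)$. If $1\in G$, then $E$ sits isometrically in $E\otimes G$ as the constant functions. Recall Auerbach's lemma: a normed space $E$ of dimension $d$ has a basis $e_1,\dots,e_d$ whose coordinate functionals $e_j^*$ satisfy $\|e_j\|=\|e_j^*\|=1$.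

Property (a) yields a typical value for each $x$, but only up to an error, and an arbitrary choice of it need not be continuous in $x$. An additive error alone cannot give continuity, so we also need a Lipschitz bound. The expectation is Lipschitz but sees the spikes (Example~\ref{ex:one}). We therefore cut the values of $x$ off at a height proportional to $\|x\|$ and then take the expectation.

\begin{lemma}\label{lem:split}
Let $E$ be a normed space of finite dimension $d\ge1$, let $0<\kappa\le\frac1{100}$, and let $G\subset L_1(\Omega,\mathbb P)$ be a finite-dimensional subspace with $1\in G$ that satisfies \textup{(a)} of Lemma~\ref{lem:needle} with $\delta=\kappa/(7d)$. There is a map $\Phi\colon E\otimes G\to E$ such that, with $\Psi(x)=x-\Phi(x)$, for all $x,x'\in E\otimes G$: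
\begin{enumerate}
\item[(i)] $\Phi(\lambda x)=\lambda\Phi(x)$ for $\lambda\in\mathbb K$, $\;\Phi(e)=e$ for $e\in E$, and $\|\Phi(x)\|\le\|x\|$;
\item[(ii)] $\|\Phi(x)\|+\|\Psi(x)\|\le(1+4\kappa)\|x\|$;
\item[(iii)] $\|\Phi(x)-\Phi(x')\|+\|\Psi(x)-\Psi(x')\|\le\|x-x'\|+8\kappa(\|x\|+\|x'\|)$;
\item[(iv)] $\|\Phi(x)-\Phi(x')\|+\|\Psi(x)-\Psi(x')\|\le9\|x-x'\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $R\ge0$ let $\pi_R\colon E\to E$ be the radial retraction onto the ball of radius $R$: $\pi_R(e)=e$ if $\|e\|\le R$ and $\pi_R(e)=Re/\|e\|$ otherwise. It is $2$-Lipschitz. Indeed, let $\|a\|\ge\|b\|$; we may assume $\|a\|>R$. If $\|b\|>R$, then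
\[
\|\pi_Ra-\pi_Rb\|\le\frac{R}{\|a\|}\|a-b\|+R\|b\|\Big(\frac1{\|b\|}-\frac1{\|a\|}\Big)=\frac{R}{\|a\|}\big(\|a-b\|+\|a\|-\|b\|\big)\le2\|a-b\| .
\]
If $\|b\|\le R$, then $\|\pi_Ra-b\|\le(\|a\|-R)+\|a-b\|\le2\|a-b\|$. Also $\pi_R(e)$ is the nonnegative multiple of $e$ of norm $\min(\|e\|,R)$, so $\|\pi_R(e)-\pi_{R'}(e)\|\le|R-R'|$. Define
\[
\Phi(x)=\mathbb E\,\pi_{2\|x\|}\big(x(\cdot)\big).
\]

\emph{Properties} (i) \emph{and} (iv). Property (i) follows from $\pi_{|\lambda|R}(\lambda e)=\lambda\pi_R(e)$, $\pi_{2\|e\|}(e)=e$ and $\|\pi_R(e)\|\le\|e\|$. Changing first the argument and then the radius,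
\[
\|\Phi(x)-\Phi(x')\|\le2\|x-x'\|+2\big|\|x\|-\|x'\|\big|\le4\|x-x'\| .
\]
Hence $\|\Psi(x)-\Psi(x')\|\le5\|x-x'\|$, and (iv) follows.

\emph{The remainder is small in measure.} We show that
\begin{equation}\label{eq:meas}
\mathbb P\big(\|x-\Phi(x)\|_E>\kappa\|x\|\big)\le\kappa/7 .
\end{equation}
This is trivial for $x=0$, so by homogeneity let $\|x\|=1$. Put $\varepsilon=\kappa/7=d\delta$. With an Auerbach basis, $x=\sum_jg_je_j$, where $g_j=e_j^*\circ x\in G$ and $\|g_j\|\le\|x\|=1$. Choose $c_j$ for $g_j$ by (a) and let $e=\sum_jc_je_j$. Off a set $D$ of probability at most $d\delta=\varepsilon$ we have $|g_j-c_j|\le\delta$ for all $j$, hence $\|x-e\|_E\le\varepsilon$. Integrating $\|x\|_E\ge\|e\|-\varepsilon$ over $D^c$ shows that $\|e\|\le\varepsilon+(1-\varepsilon)^{-1}\le2$, so $\pi_2(e)=e$; this is why the radius has room to spare. Now $\|\pi_2(x)-\pi_2(e)\|_E$ is at most $2\varepsilon$ off $D$ and at most $4$ on $D$, so $\|\Phi(x)-e\|\le2\varepsilon+4\varepsilon$. Off $D$ we get $\|x-\Phi(x)\|_E\le7\varepsilon=\kappa$, which is \eqref{eq:meas}.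

\emph{Property} (ii). Let $e=\Phi(x)$, $y=\Psi(x)$ and $A=\{\|y\|_E>\kappa\|x\|\}$, so $\mathbb P(A)\le\kappa$. As in Example~\ref{ex:one}, $e$ has most of its norm off $A$ and $y$ has most of its norm on $A$:
\begin{align*}
\mathbb E[\|e+y\|_E;A^c]&\ge(1-\kappa)\|e\|-\kappa\|x\|,\\
\mathbb E[\|e+y\|_E;A]&\ge\mathbb E[\|y\|_E;A]-\kappa\|e\|\ge\|y\|-\kappa\|x\|-\kappa\|e\| .
\end{align*}
Adding and using $\|e\|\le\|x\|$ gives $\|x\|\ge\|e\|+\|y\|-4\kappa\|x\|$.

\emph{Property} (iii). Let $z=x-x'$ and $w=\Phi(x)-\Phi(x')-\Phi(z)\in E$. The exceptional sets in \eqref{eq:meas} for $x$, $x'$, $z$ have total probability at most $3\kappa/7<1$, so there is a point $\zeta$ outside all three with $z(\zeta)=x(\zeta)-x'(\zeta)$. Then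
\[
w=\big(\Phi(x)-x(\zeta)\big)-\big(\Phi(x')-x'(\zeta)\big)-\big(\Phi(z)-z(\zeta)\big)
\]
has norm at most $\kappa(\|x\|+\|x'\|+\|z\|)\le2\kappa(\|x\|+\|x'\|)$. Since $\Phi(x)-\Phi(x')=\Phi(z)+w$ and $\Psi(x)-\Psi(x')=\Psi(z)-w$, property (ii) bounds the left side of (iii) by $(1+4\kappa)\|z\|+2\|w\|\le\|z\|+8\kappa(\|x\|+\|x'\|)$.
\end{proof}

\begin{remark}
Let $E=\mathbb K$ and let $G$, $g_i=\xi_i+r$ be as in the proof of Lemma~\ref{lem:needle}. On $\{\xi_i=0\}$ we have $g_i=r$, and $2\|g_i\|\le3$, so $|\Phi(g_i)|\le\|r\|+3\,\mathbb P(\xi_i>0)\le\delta+3\theta$, while $\Phi(\frac1n\sum_ig_i)=\Phi(1)=1$. So $\Phi$ is far from linear. The finite dimension of $E$ enters only through the choice $\delta=\kappa/(7d)$; for this reason each $G$ below is chosen after the space $E$ to which it is applied.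
\end{remark}

\section{The spaces $X$ and $Y$}\label{sec:spaces}

Fix a nonincreasing sequence $(s_p)_{p\ge0}$ in $(0,1]$ with $9^ps_p\to0$, for example $s_p=100^{-p}$; the freedom in this choice is used only for Theorem~\ref{thm:B}. Put
\[
\kappa_j=2^{-j-7}s_j\le\tfrac1{100}\quad(j\ge1),\qquad r_J=\sum_{j>J}\kappa_j\quad(J\ge0).
\]
Since $(s_j)$ is nonincreasing and $1+u\le e^u$,
\begin{equation}\label{eq:params}
r_J\le2^{-J-7}s_J,\qquad\prod_{j\ge1}(1+4\kappa_j)\le e^{4r_0}\le e^{1/32}\le2 .
\end{equation}

Let $X_0=\mathbb K$. Given a space $X_{k-1}\subset L_1(\Omega_1\times\dots\times\Omega_{k-1})$ of finite dimension $d_{k-1}$, let $G_k\subset L_1(\Omega_k)$ be given by Lemma~\ref{lem:needle} with $\delta_k=\kappa_k/(7d_{k-1})$, and let $X_k\subset L_1(\Omega_1\times\dots\times\Omega_k)$ be the span of the products $x\otimes g$ of a function $x\in X_{k-1}$ of the first $k-1$ variables and a function $g\in G_k$ of the last. By Fubini's theorem $\|x\otimes g\|=\|x\|\,\|g\|$, and $X_k$ is isometrically the space $E\otimes G_k$ of Section~\ref{sec:split}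 with $E=X_{k-1}$. We regard all $X_k$ as subspaces of $L_1(\prod_k\Omega_k)$ with the product probability; then $X_{k-1}\subset X_k$ because $1\in G_k$. Lemma~\ref{lem:split} with $\kappa=\kappa_k$ provides $\Phi_k\colon X_k\to X_{k-1}$ and $\Psi_k\colon X_k\to X_k$. Let $X_\infty=\bigcup_kX_k$, let $X$ be its closure, and let
\[
Y=\Big(\bigoplus_{k\ge0}X_k\Big)_{\ell_1},\qquad Q\colon Y\to X,\quad Q\big((y_k)\big)=\sum_ky_k,\qquad\|Q\|\le1 .
\]
Let $U\colon Y\to\ell_1$ be the embedding of Lemma~\ref{lem:sum}.

\begin{proposition}\label{prop:noembed}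
The space $X$ fails the RNP and embeds linearly neither into $\ell_1$ nor into a space with the RNP.
\end{proposition}

\begin{proof}
Let $g^{(k)}_1,\dots,g^{(k)}_{n_k}\in G_k$ be as in Lemma~\ref{lem:needle}(b). On $\Sigma=\prod_k\{1,\dots,n_k\}$ take the product $\mu$ of the uniform measures, and let $\mathcal F_k$ be generated by the first $k$ coordinates. Put $M_0=1$ and
\[
M_k(i)=g^{(1)}_{i_1}\otimes\dots\otimes g^{(k)}_{i_k}\in X_k,\qquad i=(i_1,i_2,\dots)\in\Sigma .
\]
Averaging over $i_k$ replaces the last factor by $1$, so $(M_k)$ is a martingale. Since $\delta_j\le\kappa_j$, \eqref{eq:params} gives $\|M_k\|\le\prod_j(1+\delta_j)\le2$, and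
\[
\|M_k(i)-M_{k-1}(i)\|=\prod_{j<k}\|g^{(j)}_{i_j}\|\cdot\|g^{(k)}_{i_k}-1\|\ge\tfrac12
\]
because every factor $\|g^{(j)}_{i_j}\|$ is at least $1$. Lemma~\ref{lem:mart} applies.
\end{proof}

This is the only use of Lemma~\ref{lem:needle}(b). From here on only the maps $\Phi_k$, which come from (a), matter.

\section{Sections on bounded sets}\label{sec:sections}

We run the rule of Section~\ref{sec:onestep}, but stop at an arbitrary place $m$. Let $m\ge0$ and $x\in X_k$ with $k\ge m$. Put $u_k=x$ and, for $j=k,k-1,\dots,m+1$,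
\[
u_{j-1}=\Phi_j(u_j)\in X_{j-1},\qquad y_j=\Psi_j(u_j)=u_j-u_{j-1}\in X_j .
\]
Let $f_m(x)\in Y$ have $u_m$ in place $m$, $y_j$ in place $j$ for $m<j\le k$, and $0$ elsewhere. If the same $x$ is viewed in $X_{k+1}$, then $\Phi_{k+1}(x)=x$ by (i), so $u_k=x$ and $y_{k+1}=0$. Thus $f_m$ is well defined on $X_\infty$.

\begin{proposition}\label{prop:fm}
Each $f_m$ extends to a continuous map $f_m\colon X\to Y$ with $Qf_m=\mathrm{id}_X$, $\|f_m(x)\|\le2\|x\|$ and, for all $x,x'\in X$ and all $J\ge m$,
\begin{equation}\label{eq:fm}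
\|f_m(x)-f_m(x')\|\le9^{J-m}\big(\|x-x'\|+8r_J(\|x\|+\|x'\|)\big).
\end{equation}
In particular $Q$ is onto.
\end{proposition}

\begin{proof}
Let first $x,x'\in X_k$, where we may take $k\ge J$. The sum telescopes: $Qf_m(x)=u_m+\sum_{m<j\le k}(u_j-u_{j-1})=x$.

Put $S_j=\|u_j\|+\sum_{j<i\le k}\|y_i\|$, so $S_k=\|x\|$ and $S_m=\|f_m(x)\|$. Passing from $S_j$ to $S_{j-1}$ replaces $\|u_j\|$ by $\|\Phi_j(u_j)\|+\|\Psi_j(u_j)\|$, so $S_{j-1}\le(1+4\kappa_j)S_j$ by (ii), and $\|f_m(x)\|\le2\|x\|$ by \eqref{eq:params}.

Let $u_j',y_j'$ belong to $x'$, and put $D_j=\|u_j-u_j'\|+\sum_{j<i\le k}\|y_i-y_i'\|$, so $D_k=\|x-x'\|$ and $D_m=\|f_m(x)-f_m(x')\|$. Passing from $D_j$ to $D_{j-1}$ replaces $\|u_j-u_j'\|$ by the quantity \eqref{eq:cost} for the pair $u_j,u_j'$ at step $j$. By (i), $\|u_j\|\le\|x\|$ and $\|u_j'\|\le\|x'\|$. So (iii) and (iv) give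
\[
D_{j-1}\le D_j+8\kappa_j(\|x\|+\|x'\|)\qquad\text{and}\qquad D_{j-1}\le9D_j .
\]
The first bound is good for the infinitely many large $j$, where the errors sum to little, and the second for the finitely many small $j$, where $\kappa_j$ is large compared with $\|x-x'\|$. Using the first for $J<j\le k$ and the second for $m<j\le J$ gives \eqref{eq:fm} on $X_\infty$.

On the ball of radius $R$ in $X_\infty$ the right side of \eqref{eq:fm} is at most $9^{J-m}\|x-x'\|+16R\cdot9^Jr_J$, and $9^Jr_J\le9^Js_J\to0$. Choosing $J$ first and then $\|x-x'\|$ small, we see that $f_m$ is uniformly continuous on every ball. As $Y$ is complete, $f_m$ extends continuously to $X$, and the three properties pass to the limit.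
\end{proof}

\begin{remark}\label{rem:homog}
No single $f_m$ is uniformly continuous on all of $X$. By (i), $f_m(\lambda x)=\lambda f_m(x)$, so with $t=\|x-x'\|>0$ we have $\|f_m(x)-f_m(x')\|=t\|f_m(x/t)-f_m(x'/t)\|\le t\,\omega_{f_m}(1)$. If $f_m$ were uniformly continuous, then $\omega_{f_m}(1)$ would be finite by Lemma~\ref{lem:segments} and $f_m$ would be Lipschitz; Lemma~\ref{lem:section} and (K3) would then embed $X$ into $\ell_1$, against Proposition~\ref{prop:noembed}.
\end{remark}

\section{Gluing over scales and the proof of Theorem~\ref{thm:A}}\label{sec:gluing}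

For vectors of norm about $2^n$, the error term in \eqref{eq:fm} is about $2^nr_J$. It is controlled when $J\ge n$, thanks to the factor $2^{-j}$ in $\kappa_j$. The price $9^{J-m}$ then stays bounded in $n$ only if $m$ grows with $n$. So we use $f_n$ at norm $2^n$ and interpolate; a convex combination of sections of a linear map is a section.

Let $R_{-1}=\{x\in X:\|x\|\le1\}$ and $R_n=\{x\in X:2^n\le\|x\|\le2^{n+1}\}$ for $n\ge0$. Define $F=f_0$ on $R_{-1}$ and, for $x\in R_n$, $n\ge0$,
\[
F(x)=(1-\lambda)f_n(x)+\lambda f_{n+1}(x),\qquad\lambda=\lambda(x)=2^{-n}\|x\|-1\in[0,1].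
\]
On the sphere $\|x\|=2^n$ both definitions give $f_n(x)$. So $F\colon X\to Y$ is well defined, and $QF=\mathrm{id}_X$.

\begin{proposition}\label{prop:F}
If $\|x-x'\|=t\le1$, then for every integer $p\ge0$,
\begin{equation}\label{eq:F}
\|F(x)-F(x')\|\le2\big(9^p(t+s_p)+8t\big).
\end{equation}
Consequently $F$ is uniformly continuous on $X$.
\end{proposition}

\begin{proof}
Write $b(t)=9^p(t+s_p)+8t$, an increasing function of $t$. We first show that $\|F(x)-F(x')\|\le b(t)$ when $x,x'$ lie in the same region. In $R_{-1}$, \eqref{eq:fm} with $m=0$, $J=p$ gives the bound $9^p(t+16r_p)\le9^p(t+s_p)$ by \eqref{eq:params}. In $R_n$ with $n\ge0$, let $\lambda'=\lambda(x')$ and write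
\begin{align*}
F(x)-F(x')={}&(1-\lambda)\big(f_n(x)-f_n(x')\big)+\lambda\big(f_{n+1}(x)-f_{n+1}(x')\big)\\
&+(\lambda-\lambda')\big(f_{n+1}(x')-f_n(x')\big).
\end{align*}
The last term has norm at most $2^{-n}t\cdot4\|x'\|\le8t$. For $i\in\{n,n+1\}$ apply \eqref{eq:fm} with $m=i$ and $J=i+p$. Since $r_{i+p}\le2^{-i-p-7}s_{i+p}\le2^{-n-7}s_p$ and $\|x\|+\|x'\|\le2^{n+2}$,
\[
\|f_i(x)-f_i(x')\|\le9^p\big(t+8\cdot2^{-n-7}s_p\cdot2^{n+2}\big)\le9^p(t+s_p).
\]
The first two terms form a convex combination of two such differences, and the bound $b(t)$ follows.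

Now suppose that $x,x'$ lie in no common region, with $\|x\|\le\|x'\|$. Then $\|x'\|>1$; let $n\ge0$ satisfy $2^n<\|x'\|\le2^{n+1}$. We have $\|x\|<2^n$, and $\|x\|\ge\|x'\|-1>2^n-1\ge2^{n-1}$ if $n\ge1$. So $x\in R_{n-1}$ in all cases. By continuity of the norm, the segment $[x,x']$ contains a point $v$ with $\|v\|=2^n$. It lies in $R_{n-1}\cap R_n$ and is within $t$ of both $x$ and $x'$, so $\|F(x)-F(x')\|\le2b(t)$.

Given $\varepsilon>0$, choose $p$ with $9^ps_p<\varepsilon/4$ and then $t_*\le1$ with $(9^p+8)t_*<\varepsilon/4$. By \eqref{eq:F}, $\omega_F(t_*)\le\varepsilon$.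
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $X$, $Y$, $Q$, $U$ from Section~\ref{sec:spaces} and $F$ from this section. The map $U$ is an isomorphism of $Y$ onto a closed subspace of $\ell_1$, $Q$ is onto by Proposition~\ref{prop:fm}, $F$ is a uniformly continuous section by Proposition~\ref{prop:F}, and $X$ fails the RNP and does not embed into $\ell_1$ by Proposition~\ref{prop:noembed}. By Lemma~\ref{lem:section}, $H\colon Z\to Y$ is a uniform homeomorphism, and so is $UH\colon Z\to U(Y)$. A linear embedding of $Z$ into $\ell_1$ or into a space with the RNP would restrict to one of $X$, which Proposition~\ref{prop:noembed} excludes.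
\end{proof}

By (K2) the space $Z$, and with it the subspace $X$, has the strong Schur property. So $X$ is a subspace of $L_1$ with the strong Schur property and without the RNP.

\section{The sharp modulus: proof of Theorem~\ref{thm:B}}\label{sec:sharp}

Estimate \eqref{eq:F} says that $F$ has Lipschitz constant about $4\cdot9^p$ for distances between $s_p$ and $1$. The faster $s_p$ decreases, the more slowly the Lipschitz constant grows as the distance shrinks, and the construction allows any speed.

\begin{proof}[Proof of \textup{(2)}$\Rightarrow$\textup{(1)}]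
Since $\omega(t)/t\to\infty$, we can choose $1\ge t_1>t_2>\cdots$ with $\omega(t)\ge9^pt$ for $0<t\le t_p$, and with $t_{p+1}\le100^{-p}$. Run the construction with $s_p=t_{p+1}$, $p\ge0$; this sequence is decreasing, lies in $(0,1]$, and $9^ps_p\to0$. Let $0<t=\|x-x'\|\le t_1$ and take $p\ge1$ with $t_{p+1}<t\le t_p$. Then $s_p<t$, $9^pt\le\omega(t)$ and $t\le\omega(t)/9$, so \eqref{eq:F} gives
\[
\|F(x)-F(x')\|\le2(2\cdot9^pt+8t)\le4\omega(t)+\tfrac{16}9\omega(t)\le6\omega(t).
\]
As $\omega$ is nondecreasing, $\omega_F(t)\le6\omega(t)$ for $0<t\le t_1$. By Lemma~\ref{lem:section}, the map $H\colon Z\to Y$ and its inverse have moduli at most $6\omega(t)+2t\le7\omega(t)$ for $t\le t_1$. Let $W=U(Y)$. Since $\|U\|\le1$, the bijection $UH\colon Z\to W$ has modulus at most $7\omega(t)$. Since $\|U^{-1}\|\le2$ on $W$, Lemma~\ref{lem:segments} bounds the modulus of $H^{-1}U^{-1}$ at $t$ by $\omega_{H^{-1}}(2t)\le2\omega_{H^{-1}}(t)\le14\omega(t)$. By Theorem~\ref{thm:A}, whose proof is valid for this choice of $(s_p)$, the space $Z$ does not embed into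 $\ell_1$. So (1) holds for $UH$ with $C=14$ and $t_0=t_1$.
\end{proof}

\begin{proof}[Proof of \textup{(1)}$\Rightarrow$\textup{(2)}]
Suppose that (1) holds and (2) fails. Then there are $M<\infty$ and $\tau_i\to0$ with $0<\tau_i\le t_0$ and $\omega(\tau_i)\le M\tau_i$. For $z,z'\in Z$ at distance $d>0$, Lemma~\ref{lem:segments} gives
\[
\|H(z)-H(z')\|\le\lceil d/\tau_i\rceil\,CM\tau_i\le CM(d+\tau_i).
\]
Letting $i\to\infty$ shows that $H$ is Lipschitz with constant $CM$. The domain $W$ of $H^{-1}$ is a normed space too, so the same computation shows that $H^{-1}$ is Lipschitz. Thus $Z$ is Lipschitz isomorphic to a subspace of $\ell_1$ and embeds linearly into $\ell_1$ by (K3). This contradicts (1).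
\end{proof}

\begin{thebibliography}{9}

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{UH}
\emph{Uniform homeomorphisms of Banach spaces and asymptotic structure},
\texttt{http://kaltonmemorial.missouri.edu/docs/tams2013.pdf}.

\end{thebibliography}
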